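# Ghost numbers of finite $p$-groups: from elementary abelian to cyclic

Throughout, $p$ is a prime, $k$ is a field of characteristic $p$, and $G$ is a nontrivial finite $p$-group, $|G|=p^n$ with $n\ge 1$. Modules are finitely generated left modules. The letter $J=J(kG)$ denotes the augmentation ideal of $kG$, spanned by the elements $g-1$. Since $G$ is a $p$-group, $J$ is nilpotent and is the radical of the local ring $kG$. Let $t(G)$ be the least $t$ with $J^t=0$.

## 1. The module $kG/y^hkG$ and its right multiplications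

Choose a cyclic subgroup $Z\ne 1$ in the center of $G$, of order $q$, with generator $z$. Put $y=z-1$. Then $y^q=z^q-1=0$, so $kZ=k[y]/(y^q)$. The element $y$ is central in $kG$, and $kG$ is free over $kZ$ on a set of coset representatives. Put
$$h=\lfloor q/2\rfloor,\qquad A=kG/y^hkG .$$
Here $A$ is a ring, because $y$ is central. Let $M={}_{kG}A$ be $A$ regarded as a left $kG$-module. For $a\in kG$, right multiplication
$$\rho_a\colon M\to M,\qquad \rho_a(m)=ma,$$
is a map of left modules, and $\rho_{a_m}\cdots\rho_{a_1}=\rho_{a_1\cdots a_m}$.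

What is this for? A *ghost* is a map that Tate cohomology cannot see, and we want long composites of ghosts that are nonzero in the stable category. Two facts, proved in Section 6, make $M$ a source of them:

- if $a\in J$, then $\rho_a$ is a ghost;
- if $\rho_a$ is zero in the stable category, then it is already zero, that is, $a\in y^hkG$.

So every nonzero product of $m$ elements of the image of $J$ in the ring $A$ gives a nonzero composite of $m$ ghosts, and ring theory in $A$ produces lower bounds. For example, let $G=Q_8$ and let $Z$ be its center. Then $q=2$, $h=1$, and $A=k[Q_8/Z]=k[C_2\times C_2]=k[x_1,x_2]/(x_1^2,x_2^2)$. The product $x_1x_2\ne 0$ gives a nonzero composite of two ghosts.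

The exponent $h$ is a compromise. We want $A$ large, hence $h$ large, but the second fact needs $2h\le q$. For $G=Z=C_3$ with $h=2$ instead of $h=1$, we would have $M=k[y]/(y^2)$, and $\rho_y\neq 0$ is the composite $M\to kG\to M$, $1\mapsto y$, $1\mapsto 1$. So $\rho_y$ would be nonzero but stably zero.

## 2. Ghosts, the ghost number, and four theorems

We recall the stable category. The algebra $kG$ is local and self-injective, so for modules projective = free = injective. The category $\mathrm{stmod}(kG)$ has all modules as objects, and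
$$\underline{\mathrm{Hom}}_{kG}(X,Y)=\mathrm{Hom}_{kG}(X,Y)/\{\text{maps that factor through a projective}\}.$$
A map that factors through a projective is called *stably zero*. It then factors through every embedding of its source in an injective module, for instance through the injective hull. A module is *projective-free* if it has no nonzero projective summand. Every object of $\mathrm{stmod}(kG)$ is represented by a projective-free module. The kernel of a projective cover of $X$ is $\Omega X$, and the cokernel of an injective hull is $\Omega^{-1}X$. These give mutually inverse autoequivalences of $\mathrm{stmod}(kG)$.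

**Definition.** Tate cohomology is $\hat H^r(G,X)=\underline{\mathrm{Hom}}_{kG}(k,\Omega^{-r}X)\cong\underline{\mathrm{Hom}}_{kG}(\Omega^rk,X)$, $r\in\mathbb Z$. A map $f\colon X\to Y$ is a **ghost** if $f_*\colon\hat H^*(G,X)\to\hat H^*(G,Y)$ vanishes. Equivalently, $f\alpha$ is stably zero for all $r$ and all $\alpha\colon\Omega^rk\to X$.

Sums of ghosts are ghosts, and a ghost composed with any map on either side is a ghost. So the ghosts form an ideal.

**Definition** (Chebolu–Christensen–Mináč). The **ghost number** $\mathrm{gn}(G)$ is the least $m$ such that every composite of $m$ ghosts in $\mathrm{stmod}(kG)$ is zero.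

We have $\mathrm{gn}(G)\ge1$, because $k$ is not stably zero; finiteness is Proposition 7. To get used to the definition, observe that *a ghost that starts at a direct sum of modules $\Omega^rk$ is stably zero*: compose it with the inclusions of the summands.

Let $C_{p^n}$ be the cyclic and $C_p^n$ the elementary abelian group of order $p^n$. The question is whether these are the extreme cases:
$$\mathrm{gn}(C_p^n)\le\mathrm{gn}(G)\le\mathrm{gn}(C_{p^n})\qquad\text{whenever }|G|=p^n.$$
It is posed as a conjecture in "Ghost numbers and nilpotency degree for $p$-group algebras", http://cogral2015.uni-jena.de/slides/Green.pdf. The answer is yes, and we shall prove the following.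

**Theorem 1.** If $|G|=p^n$, $n\ge1$, then
$$\mathrm{gn}(C_p^n)=(n-1)(p-1)+\lfloor p/2\rfloor\ \le\ \mathrm{gn}(G)\ \le\ \lfloor p^n/2\rfloor=\mathrm{gn}(C_{p^n}).$$

**Theorem 2.** If $G=C_{q_1}\times\dots\times C_{q_l}$ with $q_i>1$ powers of $p$ and $q=\min q_i$, then
$$\mathrm{gn}(G)=\sum_i(q_i-1)-\Big\lfloor\frac{q-1}2\Big\rfloor .$$

**Theorem 3.** If $Z\le G$ is a central cyclic subgroup of order $q>1$, $z$ a generator, $y=z-1$, $h=\lfloor q/2\rfloor$, then $\mathrm{gn}(G)$ is at least the nilpotency index of the image of $J(kG)$ in $kG/y^hkG$. In particular $\mathrm{gn}(G)\ge t(G/Z)+h-1$.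

**Theorem 4.** Let $|G|=p^n$, $p$ odd. (a) $\mathrm{gn}(G)=\mathrm{gn}(C_{p^n})$ if and only if $G$ is cyclic. (b) If $\mathrm{gn}(G)=\mathrm{gn}(C_p^n)$, then $G\cong C_p^n$, or $p=3$ and $G$ is extraspecial. In particular, for $p\ge5$, equality holds if and only if $G\cong C_p^n$.

Theorem 3 will give the lower inequality in Theorem 1, once we know $\mathrm{gn}(C_p^n)$ exactly. The upper bound in Theorem 2, which yields that value, is the hardest part.

## 3. The norm element and Jennings' theorem

Put $N=\sum_{g\in G}g$. The socle of $kG$ is $kN$, and $0\ne J^{t(G)-1}\subseteq\mathrm{soc}(kG)$, so $J^{t(G)-1}=kN$. For any module, $\mathrm{soc}\,X=X^G=\{x: Jx=0\}$.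

**Lemma 5.** (a) $X$ is projective-free if and only if $NX=0$, equivalently $J^{t(G)-1}X=0$. (b) If $I$ is free and $e\in I$, then $Ne=0$ if and only if $e\in JI$. Hence a projective-free submodule of $I$ lies in $JI$.

*Proof.* (a) Suppose $Nx\ne0$. The kernel of $kG\to X$, $1\mapsto x$, does not contain $N$, so it does not contain the simple socle $kN$. A nonzero submodule of $kG$ contains $kN$, so the kernel is $0$. Thus $kG$ embeds in $X$, and the embedding splits because $kG$ is injective. Conversely, a nonzero projective summand contains a copy of $kG$, on which $N$ does not act as zero. The rest follows from $J^{t(G)-1}=kN$.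

(b) Let $(e_i)$ be a basis of $I$ and $e=\sum r_ie_i$. With the augmentation $\varepsilon$ we have $Nr_i=\varepsilon(r_i)N$, so $Ne=\sum\varepsilon(r_i)Ne_i$. This is zero exactly when all $r_i\in J$. The last claim follows with (a). $\square$

We cite one structure theorem, **Jennings' theorem** (Trans. AMS 50 (1941)). Put $\kappa_i=\{g\in G:g-1\in J^i\}$ and $|\kappa_i/\kappa_{i+1}|=p^{d_i}$. Then
$$\sum_i\dim(J^i/J^{i+1})X^i=\prod_j(1+X^j+\dots+X^{(p-1)j})^{d_j}.\tag{1}$$
Each factor on the right is a palindromic polynomial, so the layer dimensions are palindromic: $\dim J^i/J^{i+1}=\dim J^{t-1-i}/J^{t-i}$ with $t=t(G)$. Comparing degrees,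
$$t(G)-1=(p-1)\sum_jjd_j,\qquad\text{where }\sum_jd_j=n.\tag{2}$$
Moreover $\kappa_2=\Phi(G)$, the Frattini subgroup. So $d_1$ is the rank of $G/\Phi(G)$, and $d_1\ge2$ if and only if $G$ is noncyclic.

*Example.* Let $G=C_4=\langle g\rangle$, $p=2$. Here $g^2-1=(g-1)^2$ lies in $J^2$ but not in $J^3$. So $\kappa_1=G$, $\kappa_2=\langle g^2\rangle$, $\kappa_3=1$, and (1) reads $1+X+X^2+X^3=(1+X)(1+X^2)$.

## 4. Socles, tops, and the bound $\mathrm{gn}(G)\le t(G)-1$

We extract from Tate cohomology in degrees $0$ and $-1$ something that one can compute with.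

**Lemma 6.** Let $f\colon X\to Y$ be a ghost with $X,Y$ projective-free. Then (a) $f(\mathrm{soc}\,X)=0$; (b) $f(X)\subseteq JY$.

*Proof.* (a) A map $k\to X$ is an element of $X^G$. It is stably zero if and only if it extends over the injective hull $k\to kG$, $1\mapsto N$, that is, if and only if the element lies in $NX$. So $\hat H^0(G,X)=X^G/NX=\mathrm{soc}\,X$, since $NX=0$; likewise for $Y$. As $f$ induces $0$, it kills $\mathrm{soc}\,X$.

(b) Let $Q=kG/kN$. This is $\Omega^{-1}k$, and $NQ=0$. Let $x\in X$. Since $Nx=0$, there is a map $\theta\colon Q\to X$, $\bar1\mapsto x$. As $f$ is a ghost, $f\theta$ is stably zero, so it factors as $Q\to I\to Y$ with $Q\hookrightarrow I$ the injective hull. By Lemma 5, $Q\subseteq JI$. Hence $f(x)$, the image of $\bar 1$, lies in $JY$. $\square$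

**Proposition 7.** $\mathrm{gn}(G)\le t(G)-1$.

*Proof.* Let $f_i\colon M_{i-1}\to M_i$, $1\le i\le s$, be ghosts with all $M_i$ projective-free, and write $\mathrm{soc}^jX=\{x:J^jx=0\}$. If $J^jm=0$ with $j\ge1$, then $J^{j-1}m\subseteq\mathrm{soc}\,M_{i-1}$, so $J^{j-1}f_i(m)=f_i(J^{j-1}m)=0$ by Lemma 6(a). So $f_i(\mathrm{soc}^jM_{i-1})\subseteq\mathrm{soc}^{j-1}M_i$, and $f_s\cdots f_1$ kills $\mathrm{soc}^sM_0$. For $s=t(G)-1$ this is all of $M_0$ by Lemma 5(a). $\square$

**Cyclic groups of small order.** Write $k C_q=k[y]/(y^q)$ and $B_i=k[y]/(y^i)$. Every module is a direct sum of copies of $B_1=k,\dots,B_q=kC_q$, and $\Omega k=B_{q-1}$.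

For $C_2$, projective-free modules are sums of copies of $k$. For $C_3$ they are sums of copies of $B_1=k$ and $B_2=\Omega k$. In both cases all ghosts are stably zero by the observation in Section 2, so $\mathrm{gn}(C_2)=\mathrm{gn}(C_3)=1$.

For $C_4$ we have $B_1=k$, $B_3=\Omega k$, and a new module $B_2$, which is the $M$ of Section 1. Multiplication by $y$ on $B_2$ is a ghost. Indeed, the sequences $0\to B_3\to kC_4\to B_1\to0$ and $0\to B_1\to kC_4\to B_3\to 0$ show that every $\Omega^rk$ is $B_1$ or $B_3$. A map $B_1\to B_2$ lands in the socle, which $y$ kills. A map $B_3\to B_2$, $1\mapsto x$, followed by $y$ is the composite $B_3\to kC_4\to B_2$, $1\mapsto y$, $1\mapsto x$. And $y$ on $B_2$ is not stably zero: a map $B_2\to kC_4$ sends $1$ into $y^2kC_4$, so every composite $B_2\to kC_4\to B_2$ is $0$. Hence $\mathrm{gn}(C_4)\ge2$.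

Conversely, let $f_2f_1$ be a composite of two ghosts between projective-free modules $M_0\to M_1\to M_2$. Each $f_i$ is stably zero on the summands $B_1$ and $B_3$ of its source. So, up to stably zero maps, only the components $B_2\to B_2$ of $f_1$, followed by $f_2$, count. Such a component is a ghost, so it kills the socle $yB_2$, so it sends $1$ to a multiple of $y$. Its image lies in the socle, which $f_2$ kills. So $\mathrm{gn}(C_4)=2$.

**Where counting socle layers stops.** For $C_3$ Proposition 7 gives $2$, and the truth is $1$. For $C_p^n$ it gives $n(p-1)$, which exceeds the value in Theorem 1 by $\lfloor\frac{p-1}2\rfloor$. The loss occurs at an identifiable point: the proof shows that the composite vanishes *as a homomorphism*, whereas the definition of $\mathrm{gn}$ only asks that it vanish stably. Over $C_3$, multiplication by $y$ on $B_2$ is a nonzero homomorphism that is stably zero (Section 1), hence a ghost. It kills the socle and lands in the radical. So no argument that makes homomorphisms vanish can give $\mathrm{gn}(C_3)\leq 1$.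 For odd $p$ we therefore need a test for *stable* vanishing, and Section 7 provides one. For the upper inequality of Theorem 1, however, Proposition 7 suffices once $G$ is noncyclic, as we see next.

## 5. Loewy layers of a noncyclic $p$-group

For $G=C_{p^n}$ we have $t(G)-1=p^n-1$. All other groups of that order have much smaller $t(G)$.

**Proposition 8.** If $G$ is noncyclic, then $t(G)-1\le p^n/2$.

*Proof.* Write $t=t(G)$ and $\mathrm{gr}_i=J^i/J^{i+1}$. The graded ring $\mathrm{gr}=\bigoplus\mathrm{gr}_i$ is generated by $\mathrm{gr}_1$ over $\mathrm{gr}_0=k$, and $\dim\mathrm{gr}_1=d_1\ge2$. Since $n\ge2$, (2) gives $t-1\ge(p-1)n\ge2$.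

**Step 1.** The purpose is to show that a layer of dimension at most $1$ forces all later layers to have dimension at most $1$. Let $j\ge1$ and $\dim\mathrm{gr}_j\le1$; we claim $\dim\mathrm{gr}_{j+1}\le1$. If $\mathrm{gr}_j=0$ this is clear. Otherwise, as $\mathrm{gr}_j$ is spanned by products of $j$ elements of $\mathrm{gr}_1$, we have $\mathrm{gr}_j=kw$ with $w=a_1\cdots a_j$, $a_i\in\mathrm{gr}_1$. The space $\mathrm{gr}_{j+1}$ is spanned by the elements $ca_1\cdots a_j$ with $c\in\mathrm{gr}_1$. Now $ca_1\cdots a_{j-1}\in\mathrm{gr}_j$ equals $\mu w$ for some $\mu\in k$, so $ca_1\cdots a_j=\mu wa_j\in k\,wa_j$. The vector $wa_j$ does not depend on $c$.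

**Step 2.** The purpose is to count dimensions. If $\dim\mathrm{gr}_j\le1$ for some $1\le j\le t-2$, then Step 1 gives $\dim\mathrm{gr}_{t-2}\le1$. But $\dim\mathrm{gr}_{t-2}=\dim\mathrm{gr}_1\ge2$ by palindromicity, a contradiction. So the layers $1,\dots,t-2$ all have dimension at least $2$, and
$$p^n=\sum_{i=0}^{t-1}\dim\mathrm{gr}_i\ge1+2(t-2)+1=2(t-1).\qquad\square$$

*Example.* Let $G$ be $D_8$ or $Q_8$. Then $\Phi(G)$ has order $2$ and $d_1=2$, so $d_j=1$ for exactly one $j\ge2$, and $t(G)-1=2+j$ by (2). Proposition 8 gives $2+j\le4$, so $j=2$ and $t(G)=5$. The layer dimensions are $1,2,2,2,1$, and the bound of the proposition is attained.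

Propositions 7 and 8 give $\mathrm{gn}(G)\le\lfloor p^n/2\rfloor$ for every noncyclic $G$ of order $p^n$.

## 6. Central cyclic subgroups and the lower bound

A natural first attempt at $\mathrm{gn}(G)\ge\mathrm{gn}(C_p^n)$ is to use $\mathrm{gn}(H)\le\mathrm{gn}(G)$ for subgroups $H\le G$, a result that is quoted with the problem. It fails for lack of subgroups. In $Q_8$ every proper subgroup is cyclic of order at most $4$, so this gives only $\mathrm{gn}(Q_8)\ge \mathrm{gn}(C_4)=2$, while $\mathrm{gn}(C_2^3)=3$. The module of Section 1 uses a quotient of $G$ instead.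

*Proof of Theorem 3.* Keep the notation of Section 1, and let $B=kZ/(y^h)$. Then $M=kG\otimes_{kZ}B$. If $T$ is a set of representatives of $G/Z$, then $M=\bigoplus_{t\in T}tB$, where $B\subseteq A$ is the image of $kZ$ and consists of central elements of the ring $A$.

**Step 1: if $a\in J$, then $\rho_a$ is a ghost.** This supplies the ghosts. Since $J$ is spanned by the elements $g-1$ and $\rho_a$ is linear in $a$, we may take $a=g-1$. Let $X=\Omega^rk$ and let $\alpha\colon X\to M$ be a map. We show that $\rho_{g-1}\alpha$ is stably zero.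

Let $\mathrm{pr}\colon M\to B$ be the projection to the component of the coset $Z$. It is $kZ$-linear. Since induction from $Z$ to $G$ is also coinduction, $\alpha\mapsto\mathrm{pr}\circ\alpha$ is a bijection
$$\mathrm{Hom}_{kG}(X,kG\otimes_{kZ}B)\cong\mathrm{Hom}_{kZ}(X,B),\tag{3}$$
with inverse $\beta\mapsto\big(x\mapsto\sum_{t\in T}t\otimes\beta(t^{-1}x)\big)$. It is natural in $B$, where $B$ may be any $kZ$-module.

We claim $\mathrm{pr}(mg)=\mathrm{pr}(gm)$. Let $m=\sum_ttb_t$ with $b_t\in B$. Then $mg=\sum_ttg\,b_t$ and $gm=\sum_tgt\,b_t$. We have $tg\in Z$ if and only if $t\in Zg^{-1}=g^{-1}Z$, if and only if $gt\in Z$. For the one $t$ with this property, $t=g^{-1}z_0$ with $z_0\in Z$ central, so $tg=z_0=gt$. The claim follows.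

Therefore
$$\mathrm{pr}\,\rho_g\alpha(x)=\mathrm{pr}(\alpha(x)g)=\mathrm{pr}(g\alpha(x))=\mathrm{pr}\,\alpha(gx).$$
With $\beta=\mathrm{pr}\,\alpha$, the map $\rho_{g-1}\alpha$ corresponds under (3) to $\beta\circ(g-1)|_X$. Here $g-1\colon X\to X$ is $kZ$-linear because $Z$ is central.

Next, $g-1$ on $X$ is stably zero over $kZ$. Restriction to $Z$ takes projectives to projectives, so $X{\downarrow_Z}\cong\Omega^rk$ in $\mathrm{stmod}(kZ)$. Hence $\underline{\mathrm{End}}_{kZ}(X)\cong\underline{\mathrm{End}}_{kZ}(k)=k/qk=k$. The action of $G$ on $X$ gives a homomorphism $G\to\underline{\mathrm{End}}_{kZ}(X)^\times=k^\times$. It is trivial: if $c^{p^n}=1$ in $k$, then $(c-1)^{p^n}=0$ and $c=1$. So $g$ acts stably as $1$ over $kZ$.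

Consequently $\beta(g-1)$ factors as $X\to P\to B$ with $P$ projective over $kZ$. By naturality of (3), applied to $P\to B$, the map $\rho_{g-1}\alpha$ factors through $kG\otimes_{kZ}P$, which is a projective $kG$-module. So $\rho_{g-1}\alpha$ is stably zero.

**Step 2: if $\rho_a$ is stably zero, then $a\in y^hkG$.** This keeps the composites nonzero. Restrict to $Z$: then $\rho_a$ factors through a free $kZ$-module, and $M{\downarrow_Z}$ is a direct sum of copies of $B$. So each matrix entry $B\to B$ of $\rho_a$ is a sum of composites $B\to kZ\to B$. The first map sends $1$ to an element killed by $y^h$, that is, into $y^{q-h}kZ$. The composite then sends $1$ into $y^{q-h}B$, which is $0$ because $q-h\ge h$. So $\rho_a=0$, and $\bar a=\rho_a(\bar1)=0$ in $A$.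

**Step 3: the first claim.** The purpose is to count. If $a_1,\dots,a_m\in J$ and $a_1\cdots a_m\notin y^hkG$, then by Steps 1 and 2 the map $\rho_{a_m}\cdots\rho_{a_1}=\rho_{a_1\cdots a_m}$ is a stably nonzero composite of $m$ ghosts, so $\mathrm{gn}(G)\ge m+1$. For $m=0$ this says that $M$ is not stably zero, which is Step 2 for $a=1$; note $1\notin y^hkG$, as $h\ge1$ and $y$ is nilpotent. If the image of $J$ in $A$ has nilpotency index $e$, we may take $m=e-1$.

**Step 4: the second claim.** The purpose is to exhibit a long nonzero product in $A$. We have $kG/ykG=k[G/Z]$, and $J(kG)$ maps onto $J(k[G/Z])$. So there is a product $b$ of $t(G/Z)-1$ elements of $J(kG)$ with $b\notin ykG$ (take $b=1$ if $G=Z$). We claim $by^{h-1}\notin y^hkG$. If $by^{h-1}=y^hc$, then $b-yc$ is killed by $y^{h-1}$. As $kG$ is free over $kZ=k[y]/(y^q)$, the annihilator of $y^{h-1}$ is $y^{q-h+1}kG\subseteq ykG$. So $b\in ykG$, a contradiction. Thus $by^{h-1}$, a product of $t(G/Z)-1+h-1$ elements of $J$, is nonzero in $A$, and $\mathrm{gn}(G)\ge t(G/Z)+h-1$.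 $\square$

**Lemma 9.** If $|H|=p^m$, then $t(H)\ge m(p-1)+1$.

*Proof.* Induct on $m$; for $m=0$ we have $t(H)=1$. For $m\ge1$ let $Z=\langle z\rangle$ be central of order $p$, $y=z-1$. Let $b$ be a product of $t(H/Z)-1$ elements of $J(kH)$ with $b\notin ykH$. Since $ykH$ is the annihilator of $y^{p-1}$, we get $by^{p-1}\ne0$. So $t(H)\ge t(H/Z)+p-1$. $\square$

**Corollary 10.** If $|G|=p^n$, $n\ge1$, then $\mathrm{gn}(G)\ge(n-1)(p-1)+\lfloor p/2\rfloor$.

*Proof.* Apply Theorem 3 to a central $Z$ of order $p$ and Lemma 9 to $G/Z$: $\mathrm{gn}(G)\ge t(G/Z)+\lfloor p/2\rfloor-1\ge(n-1)(p-1)+\lfloor p/2\rfloor$. $\square$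

For $Q_8$ this gives $\mathrm{gn}(Q_8)\ge3$, the bound that subgroups could not give. It remains to see that the number in Corollary 10 is $\mathrm{gn}(C_p^n)$.

## 7. Abelian groups: stable vanishing tested by a trace

Now let $G=C_{q_1}\times\dots\times C_{q_l}$ as in Theorem 2, with generators $g_i$, $x_i=g_i-1$, and
$$R=kG=k[x_1,\dots,x_l]/(x_1^{q_1},\dots,x_l^{q_l}).$$
Put $\omega=(q_1-1,\dots,q_l-1)$ and $D=\sum_i(q_i-1)$, so $t(G)=D+1$. With $q=\min q_i$ put $r=\lfloor\frac{q-1}2\rfloor$ and $s=D-r$. As $D\ge q-1>r$, we have $s\ge1$. Theorem 2 says $\mathrm{gn}(G)=s$.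

**The lower bound in Theorem 2.** Let $q_1=q$ and apply Theorem 3 with $Z=C_{q_1}$. Since $t(G/Z)=D-(q-1)+1$,
$$\mathrm{gn}(G)\ge D-(q-1)+\lfloor q/2\rfloor=D-r,$$
because $\lfloor q/2\rfloor+\lfloor\frac{q-1}2\rfloor=q-1$.

For the upper bound we need the promised test for stable vanishing. Let $\lambda\colon R\to k$ be the coefficient of $x^\omega$. The form $(a,b)\mapsto\lambda(ab)$ is nondegenerate, because $x^\alpha\cdot x^{\omega-\alpha}=x^\omega$. For $P$ free and $X$ any module, define
$$\mathrm{Hom}_R(P,X)\times\mathrm{Hom}_R(X,P)\to k,\qquad\langle a,b\rangle_P=\lambda(\mathrm{tr}(ba)).\tag{4}$$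

*This pairing is perfect.* Decomposing $P$ reduces this to $P=R$, where (4) is the pairing $X\times\mathrm{Hom}_R(X,R)\to k$, $(x,b)\mapsto\lambda(b(x))$. We must show that $b\mapsto\lambda b$ is a bijection $\mathrm{Hom}_R(X,R)\to X^*=\mathrm{Hom}_k(X,k)$. If $\lambda b=0$, then $\lambda(cb(x))=\lambda(b(cx))=0$ for all $c\in R$, so $b(x)=0$ by nondegeneracy. Given $\varphi\in X^*$, let $b(x)$ be the unique element with $\lambda(c\,b(x))=\varphi(cx)$ for all $c\in R$. Then $\lambda(c\,b(dx))=\varphi(cdx)=\lambda(cd\,b(x))$ shows that $b$ is $R$-linear, and $\lambda b=\varphi$.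

**Lemma 11.** Let $\pi\colon F\to M$ be a projective cover, $\iota\colon K=\Omega M\hookrightarrow F$ its kernel, and $f\colon M\to Y$ stably nonzero. Then there is $g\colon Y\to K$ with $\lambda(\mathrm{tr}(\iota gf\pi))\ne0$.

*Proof.* Suppose there is none. The maps $\iota g$ are exactly the $g'\colon Y\to F$ with $\pi g'=0$. So $\langle f\pi,g'\rangle_F=0$ for all such $g'$. Let $j\colon M\to I$ be an injective hull. As $j$ is injective, $\pi g'=0$ if and only if $j\pi g'=0$. So $f\pi\in\mathrm{Hom}(F,Y)$ annihilates the kernel of $(j\pi)_*\colon\mathrm{Hom}(Y,F)\to\mathrm{Hom}(Y,I)$.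

For $b\in\mathrm{Hom}(I,Y)$ and $g'\in\mathrm{Hom}(Y,F)$ we have
$$\langle b,j\pi g'\rangle_I=\lambda\,\mathrm{tr}(j\pi\cdot g'b)=\lambda\,\mathrm{tr}(g'b\cdot j\pi)=\langle bj\pi,g'\rangle_F .$$
So $(j\pi)_*$ is dual, under the perfect pairings (4), to $(j\pi)^*\colon\mathrm{Hom}(I,Y)\to\mathrm{Hom}(F,Y)$. In finite dimensions, the annihilator of the kernel of a linear map is the image of the dual map. Hence $f\pi=bj\pi$ for some $b$. Since $\pi$ is onto, $f=bj$, which factors through $I$ and is stably zero, a contradiction. $\square$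

*Example.* Let $f=x$ on $M=Y=k[x]/(x^2)$, so $F=R$ and $K=x^2R$. Every $g\colon Y\to K$ sends $1$ to some $cx^2$, $c\in R$, and $\iota gf\pi$ is multiplication by $x\cdot cx^2=cx^3$. Over $C_4$ we may take $c=1$ and get $\lambda(x^3)=1$, so $f$ is not stably zero. Over $C_3$ we have $x^3=0$ and the trace is always $0$, as it must be, since there $f$ is stably zero.

## 8. Matrix lifts, lines through the origin, and Smith normal form

We prove the upper bound of Theorem 2: *every composite of $s=D-r$ ghosts is zero.* Suppose that $f_i\colon M_{i-1}\to M_i$, $1\le i\le s$, are ghosts with stably nonzero composite, all $M_i$ projective-free.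

**Step 1: reduce to a trace.** We turn stable nonvanishing into the nonvanishing of one scalar. Put $M=M_0$ and let $\pi\colon F\to M$, $\iota\colon K\hookrightarrow F$ be as in Lemma 11. Choose $g\colon M_s\to K$ for the composite $f_s\cdots f_1$, and replace $f_s$ by $gf_s$ (still a ghost) and $M_s$ by $K$. Here $K$ is projective-free: $\pi$ is a projective cover, so $K\subseteq JF$ and $NK=0$. Now $f=f_s\cdots f_1\colon M\to K$ satisfies
$$\lambda(\mathrm{tr}(\iota f\pi))\ne0.\tag{5}$$
We derive a contradiction.

**Step 2: write everything as matrices over $R$.** We want both halves of Lemma 6 as statements about matrix entries. For $0\le i\le s$ let $\pi_i\colon P_i\to M_i$ be a projective cover, $j_i\colon M_i\to I_i$ an injective hull, and $d_i=j_i\pi_i\colon P_i\to I_i$. Take $P_0=F$, $\pi_0=\pi$. For $M_s=K$ take $I_s=F$, $j_s=\iota$. This is an injective hull: $\pi(NF)=NM=0$, so $\mathrm{soc}\,F=NF\subseteq K$. By Lemma 5(b), $j_i(M_i)\subseteq JI_i$, so $d_i$ has entries in $J$.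

Since $P_{i-1}$ is projective and $I_i$ is injective, there are $\Phi_i\colon P_{i-1}\to P_i$ and $\Phi_i'\colon I_{i-1}\to I_i$ with
$$\pi_i\Phi_i=f_i\pi_{i-1},\qquad\Phi_i'j_{i-1}=j_if_i .$$
Then $d_i\Phi_i=j_if_i\pi_{i-1}=\Phi_i'j_{i-1}\pi_{i-1}$, that is,
$$d_i\Phi_i=\Phi_i'd_{i-1}.\tag{6}$$

*The entries of $\Phi_i$ lie in $J$.* By Lemma 6(b), $\pi_i\Phi_i(P_{i-1})=f_i(M_{i-1})\subseteq JM_i$. So $\Phi_i(P_{i-1})\subseteq JP_i+\ker\pi_i=JP_i$.

*The entries of $\Phi_i'$ lie in $J$.* Since $I_{i-1}$ is an injective hull, $\mathrm{soc}\,I_{i-1}=j_{i-1}(\mathrm{soc}\,M_{i-1})$. By Lemma 6(a), $\Phi_i'$ kills it. So for a basis vector $e$ of $I_{i-1}$ we have $N\Phi_i'(e)=\Phi_i'(Ne)=0$, and $\Phi_i'(e)\in JI_i$ by Lemma 5(b).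

Put $u=d_s\colon P_s\to F$ and $v=d_0\colon F\to I_0$. The image of $u$ is $K=\ker\pi$, so $vu=0$. Moreover
$$\iota f\pi=\iota f_s\cdots f_1\pi_0=\iota\pi_s\Phi_s\cdots\Phi_1=u\,\Phi_s\cdots\Phi_1 .$$

**Step 3: lift to the polynomial ring.** In $R$ we can only say that products vanish; in a polynomial ring we can measure their order. Let $S=k[x_1,\dots,x_l]$, $\mathfrak m=(x_1,\dots,x_l)$, $\mathfrak a=(x_1^{q_1},\dots,x_l^{q_l})\subseteq\mathfrak m^q$. Lift all the matrices to $S$, with entries in $\mathfrak m$, and denote the lifts by tildes. By (6), $E_i=\tilde d_i\tilde\Phi_i-\tilde\Phi_i'\tilde d_{i-1}$ has entries in $\mathfrak a\subseteq\mathfrak m^q$. Put $\Phi=\tilde\Phi_s\cdots\tilde\Phi_1$ and $\Phi'=\tilde\Phi_s'\cdots\tilde\Phi_1'$; both have entries in $\mathfrak m^s$. A telescoping sum gives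
$$\tilde u\Phi-\Phi'\tilde v=\sum_{i=1}^s\tilde\Phi_s'\cdots\tilde\Phi_{i+1}'\,E_i\,\tilde\Phi_{i-1}\cdots\tilde\Phi_1 ,\tag{7}$$
with entries in $\mathfrak m^{s-1+q}\subseteq\mathfrak m^{D+1}$. The inclusion means $D-r-1+q\ge D+1$, that is, $q\ge r+2$. For $q=2$ we have $r=0$, and for $q\ge3$ we have $r+2\le\frac{q+3}2\le q$. Also $\tilde v\tilde u$ has entries in $\mathfrak a\subseteq\mathfrak m^q$.

Let $T=\mathrm{tr}(\tilde u\Phi)\in S$, with homogeneous component $T_D$ of degree $D$. Monomials in $\mathfrak a$ vanish in $R$, and the others form a basis of $R$. So $\lambda(\mathrm{tr}(\iota f\pi))$ is the coefficient of $x^\omega$ in $T$, hence in $T_D$.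

**Step 4: read off the coefficient on lines.** Over a one-variable power series ring we shall have Smith normal form, which is not available over $S$. So we recover the coefficient of $x^\omega$ from the values of $T_D$ at finitely many points $c$, that is, from the lines $x=c\tau$. For $l=1$ the single value at $c=1$ would do. In general, work over an algebraic closure $\bar k$, which contains all $\mathbb F_{q_i}$. For $|\alpha|=D$,
$$\sum_{c\in\prod\mathbb F_{q_i}}c^\alpha=\prod_i\ \sum_{c_i\in\mathbb F_{q_i}}c_i^{\alpha_i}.$$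
The $i$-th factor is $-1$ if $\alpha_i$ is a positive multiple of $q_i-1$. Otherwise it is $0$: for $\alpha_i=0$ it is $q_i=0$, and if $q_i-1\nmid\alpha_i$ it is the sum of a nontrivial character of the cyclic group $\mathbb F_{q_i}^\times$. If all factors are nonzero, then $\alpha_i\ge q_i-1$ for all $i$, and $|\alpha|=D=\sum(q_i-1)$ forces $\alpha=\omega$. Hence
$$\lambda(\mathrm{tr}(\iota f\pi))=(-1)^l\sum_{c\in\prod\mathbb F_{q_i}}T_D(c).\tag{8}$$

**Step 5: each $T_D(c)$ is zero.** This contradicts (5) and finishes the proof. Substitute $x_i=c_i\tau$. Over $\bar k[[\tau]]$ we get matrices $U,V,\Psi,\Psi'$ from $\tilde u,\tilde v,\Phi,\Phi'$. Since $\mathfrak m^j$ maps into $(\tau^j)$, Step 3 gives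
$$VU\equiv0\ (\tau^q),\qquad\Psi\equiv\Psi'\equiv0\ (\tau^s),\qquad U\Psi\equiv\Psi'V\ (\tau^{D+1}),\tag{9}$$
and $T_D(c)$ is the coefficient of $\tau^D$ in $\mathrm{tr}(U\Psi)$.

The ring $\bar k[[\tau]]$ is a discrete valuation ring. By Smith normal form there are invertible matrices $A,B$ (new letters from here to the end of the step) such that $U_1=AUB$ has entry $\tau^{a_j}$ at $(j,j)$ for $j\le\rho$ and zeros elsewhere. Put
$$\Psi_1=B^{-1}\Psi A^{-1},\qquad V_1=VA^{-1},\qquad\Psi_1'=A\Psi' .$$
Then $U_1\Psi_1=A(U\Psi)A^{-1}$, $\Psi_1'V_1=A(\Psi'V)A^{-1}$ and $V_1U_1=VUB$. So $\mathrm{tr}(U\Psi)=\mathrm{tr}(U_1\Psi_1)$, and (9) holds with the index $1$ on all matrices. It is enough to show $(U_1\Psi_1)_{jj}\equiv0\ (\tau^{D+1})$ for every $j$. There are three cases.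

- Let $j>\rho$. Row $j$ of $U_1$ is zero, so the entry is $0$.
- Let $j\le\rho$ and $a_j\ge r+1$. The entry is $\tau^{a_j}(\Psi_1)_{jj}$, of order at least $r+1+s=D+1$.
- Let $j\le\rho$ and $a_j\le r$. Column $j$ of $V_1U_1$ is $\tau^{a_j}$ times column $j$ of $V_1$, and it is divisible by $\tau^q$. So column $j$ of $V_1$ is divisible by $\tau^{q-a_j}$. Hence $(\Psi_1'V_1)_{jj}$ has order at least $s+q-a_j\ge(D-r)+(q-r)\ge D+1$, because $2r\le q-1$. Since $(U_1\Psi_1)_{jj}\equiv(\Psi_1'V_1)_{jj}\ (\tau^{D+1})$, the entry is $\equiv0\ (\tau^{D+1})$ too.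

So $T_D(c)=0$ for every $c$. By (8), $\lambda(\mathrm{tr}(\iota f\pi))=0$, which contradicts (5). Hence $\mathrm{gn}(G)\le s=D-r$, and Theorem 2 is proved. $\square$

The two halves of Lemma 6 meet in the last two cases. Where $U_1$ has high order, the matrices $\Phi_i$ (ghosts land in radicals) suffice. Where $U_1$ has low order, $VU\equiv0$ makes $V_1$ of high order, and the matrices $\Phi_i'$ (ghosts kill socles) suffice. The value $r=\lfloor\frac{q-1}2\rfloor$ is the largest one that allows both.

## 9. Both inequalities of Theorem 1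

*Proof of Theorem 1.* By Theorem 2,
$$\mathrm{gn}(C_p^n)=n(p-1)-\Big\lfloor\frac{p-1}2\Big\rfloor=(n-1)(p-1)+\lfloor p/2\rfloor,$$
$$\mathrm{gn}(C_{p^n})=p^n-1-\Big\lfloor\frac{p^n-1}2\Big\rfloor=\lfloor p^n/2\rfloor .$$
The lower inequality is then Corollary 10. For the upper inequality: if $G$ is cyclic, it is an equality. If $G$ is noncyclic, Propositions 7 and 8 give $\mathrm{gn}(G)\le t(G)-1\le p^n/2$, and $\mathrm{gn}(G)$ is an integer. $\square$

So the conjecture is true for all primes $p$, all $n\ge1$, all fields $k$ of characteristic $p$ and all groups of order $p^n$.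

## 10. Equality for odd $p$

*Proof of Theorem 4(a).* One direction is trivial. Let $G$ be noncyclic and $t=t(G)$; we gain a little in the count of Proposition 8. Since $p\ge3$, the factor $(1+X+\dots+X^{p-1})^{d_1}$ in (1) contributes $\binom{d_1+1}2$ to the coefficient of $X^2$. So $\dim\mathrm{gr}_2\ge\binom{d_1+1}2\ge3$, and $\dim\mathrm{gr}_{t-3}=\dim\mathrm{gr}_2$. By (2), $t-1\ge n(p-1)\ge4$, so $2\le t-3$.

If $t>5$, then $2$ and $t-3$ are different indices in $\{1,\dots,t-2\}$, with layers of dimension at least $3$ instead of $2$. So $p^n\ge2(t-1)+2$, and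
$$\mathrm{gn}(G)\le t-1\le\frac{p^n}2-1<\frac{p^n-1}2=\mathrm{gn}(C_{p^n}).$$
If $t=5$, then $n(p-1)\le4$ with $n\ge2$ and $p\ge3$ forces $n=2$, $p=3$, so $G=C_3\times C_3$. Theorem 2 gives $\mathrm{gn}(G)=4-1=3<4=\mathrm{gn}(C_9)$. $\square$

*Proof of Theorem 4(b).* Let $G$ be not elementary abelian, and put $h=(p-1)/2=\lfloor p/2\rfloor$, so $\mathrm{gn}(C_p^n)=(n-1)(p-1)+h$. We show $\mathrm{gn}(G)>\mathrm{gn}(C_p^n)$ unless $p=3$ and $G$ is extraspecial.

**Case A: some central $Z$ of order $p$ has $G/Z$ not elementary abelian.** Here $t(G/Z)$ is larger than the minimum. Indeed $\kappa_2(G/Z)=\Phi(G/Z)\ne1$, so in (2) for $G/Z$, where $\sum d_j=n-1$, some $d_j$ with $j\ge2$ is positive. Hence $t(G/Z)-1\ge n(p-1)$, and Theorem 3 gives $\mathrm{gn}(G)\ge n(p-1)+h>\mathrm{gn}(C_p^n)$.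

**Case B: $G/Z$ is elementary abelian for every central $Z$ of order $p$.** Here we use that $y$ lies deeper in $kG$ than just in $J$. For every such $Z$ we have $1\ne\Phi(G)\subseteq Z$, so $Z=\Phi(G)$ is the unique central subgroup of order $p$. With $Z=\langle z\rangle$ we have $z\in\Phi(G)=\kappa_2$, so $y=z-1\in J^2$. As in Step 4 of the proof of Theorem 3, let $b$ be a product of $t(G/Z)-1\ge(n-1)(p-1)$ elements of $J$ with $b\notin ykG$; then $by^{h-1}\notin y^hkG$. Now $by^{h-1}\in J^{(n-1)(p-1)+2(h-1)}$. So the image of $J$ in $kG/y^hkG$ has nilpotency index at least $(n-1)(p-1)+2h-1$, and by Theorem 3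
$$\mathrm{gn}(G)\ge(n-1)(p-1)+2h-1 .$$
This exceeds $(n-1)(p-1)+h$ if $h\ge2$, that is, if $p\ge5$.

**Case B for $p=3$.** Only here can equality remain. Suppose first that $Z(G)$ contains an element of order $9$, and let $Z'$ be the central subgroup that it generates. Theorem 3 with $q=9$, $h=4$, together with Lemma 9 for $G/Z'$, gives
$$\mathrm{gn}(G)\ge t(G/Z')+3\ge2(n-2)+4=2n>2n-1=\mathrm{gn}(C_3^n).$$
Otherwise $Z(G)$ has exponent $3$ and a unique subgroup of order $3$, so $Z(G)=\Phi(G)$ has order $3$. If $G$ were abelian, then $|G|=3$ and $G$ would be elementary abelian. So $1\ne G'\subseteq\Phi(G)=Z(G)$, and since $Z(G)$ has order $3$, all three coincide: $G$ is extraspecial. $\square$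

We do not decide whether equality occurs in (b) for extraspecial $3$-groups. For $p=2$ neither rigidity statement holds. Theorem 2 gives $\mathrm{gn}(C_2\times C_{2^{n-1}})=1+(2^{n-1}-1)-0=2^{n-1}=\mathrm{gn}(C_{2^n})$ for $n\ge2$. And $\mathrm{gn}(D_8)=3=\mathrm{gn}(C_2^3)$, where the value for $D_8$ is the case $n=3$ of the formula $\mathrm{gn}(D_{2^n})=2^{n-2}+1$, $n\ge3$, quoted with the problem. No quoted value is used in the proofs of Theorems 1–4.
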